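
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Non-permuting subgroups and the failure of\\ equivariant stable $\mathbb A^1$-connectivity}


\begin{abstract}
Let $k$ be an infinite field and $G$ a finite group whose order is invertible in $k$. We ask whether the $\mathbb A^1$-localization, in the equivariant Nisnevich topology, of a Nisnevich locally connected presheaf of spectra on smooth $G$-schemes is again connected. We show that this fails whenever $G$ has two subgroups $A,B$ with $AB\ne BA$; the smallest example is $G=S_3$, in every characteristic different from $2$ and $3$. The counterexamples are Eilenberg--MacLane presheaves of groups of units that equal $1$ along prescribed fixed loci. For symmetric groups over a field of characteristic $0$, their localizations have nonzero homotopy sheaves in arbitrarily negative degrees, so no uniform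 shift of the statement is true for all pairs $(k,G)$. In the other direction we prove that for every $G$ the failure is bounded by codimension, and we sharpen this bound by one over perfect fields. The sharpened bound cannot be improved in general in any codimension $\ge2$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $k$ be an infinite field and $G$ a finite group with $\operatorname{char}k\nmid|G|$. Let $Sm_k^G$ be the category of smooth, separated, quasi-projective $k$-schemes of finite type with an action of $G$, and $G$-equivariant morphisms. An \emph{equivariant Nisnevich square} is a cartesian square with corners $U\times_XV$, $V$, $U$, $X$ in which $U\subset X$ is a $G$-invariant open subscheme and $p\colon V\to X$ is $G$-equivariant, \'etale, and an isomorphism over $(X\setminus U)_{\mathrm{red}}$. These squares generate the equivariant Nisnevich topology; all sheaves on $Sm_k^G$ below are sheaves for it.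

A presheaf of spectra $E\colon (Sm_k^G)^{op}\to \mathrm{Sp}$ is \emph{$\mathbb A^1$-invariant} if the projection induces $E(X)\simeq E(\mathbb A^1\times X)$ for all $X$, where $G$ acts trivially on $\mathbb A^1$. We write $L_{\mathrm{Nis}}$ for the localization onto the presheaves satisfying Nisnevich descent (the \emph{Nisnevich-local} ones) and
\[
L=L_{\mathbb A^1,\mathrm{Nis}}
\]
for the localization onto those that are both Nisnevich-local and $\mathbb A^1$-invariant. Let $\pi_i^{\mathrm{Nis}}E$ be the sheaf associated with the presheaf $X\mapsto\pi_i(E(X))$. A presheaf $E$ is \emph{Nisnevich locally connected}, and a Nisnevich-local $E$ is \emph{connected}, if $\pi_i^{\mathrm{Nis}}E=0$ for all $i<0$. \emph{Stable connectivity} for $(k,G)$ is the assertion that $LE$ is connected for every Nisnevich locally connected $E$.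

The assertion has content because the two halves of $L$ interact. Nisnevich localization alone does not change homotopy sheaves. But a Nisnevich-local $E$ may have negative homotopy \emph{groups} coming from cohomology, and forcing $\mathbb A^1$-invariance replaces $E(X)$ by a realization of the spectra $E(X\times\Delta^n)$, all of whose homotopy groups enter. Stable connectivity says that nothing negative survives locally.

For $G=C_2$ stable connectivity holds, and it is expected to generalize to other groups, particularly if all irreducible representations of $G$ are one-dimensional; see \cite{problem}, where one also finds the question: ``But what if $G$ affords irreducible representations of dimension $>1$. Does stable connectivity still hold?'' We treat this question for all such pairs $(k,G)$ at once: does stable connectivity hold for every $(k,G)$ for which $G$ has an irreducible $k$-linear representation of dimension $>1$?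

A heuristic suggests where to look. Near a rational fixed point, $X$ resembles a representation $W$. If $W$ is a sum of one-dimensional representations, then every fixed space $W^H$ is spanned by part of one fixed basis, and conditions imposed along coordinate subspaces are independent of each other. In a higher-dimensional irreducible representation the fixed spaces may lie in special position: the three reflections in $S_3$ fix three lines in one plane. This dependence is what breaks connectivity.

\subsection{Results}

For $H\le G$ let $X^H$ be the fixed point scheme. For subgroups $H_1,\dots,H_r\le G$ put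
\[
N_{H_1,\dots,H_r}(X)=\{u\in\mathcal O(X)^*:\ u|_{X^{H_i}}=1\ \text{for } i=1,\dots,r\}.
\]
For a presheaf $F$ of abelian groups, $HF$ is the objectwise Eilenberg--MacLane presheaf. It has homotopy only in degree $0$, so it is Nisnevich locally connected. We write $AB=\{ab:a\in A,\,b\in B\}$.

\begin{theorem}\label{thm:main}
Suppose $G$ has subgroups $A,B$ with $AB\ne BA$ as sets. Then $G$ is nonabelian and has an irreducible $k$-representation of dimension $>1$, for every $k$ as above. Let $H_1=A$, let $H_2,\dots,H_r$ be the distinct subgroups $gBg^{-1}$ with $g\in A$, and let $N=N_{H_1,\dots,H_r}$. Then $\pi_{-1}^{\mathrm{Nis}}(L\,HN)\ne0$. So stable connectivity fails for $(k,G)$, for every infinite field $k$ with $\operatorname{char}k\nmid|G|$.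
\end{theorem}

Hence the answer to the question is \emph{no}. For $G=S_3$, $A=\langle(1\,2)\rangle$ and $B=\langle(1\,3)\rangle$ the theorem uses
\[
N(X)=\{u\in\mathcal O(X)^*:\ u|_{X^\tau}=1\text{ for each transposition }\tau\}.
\]

\begin{corollary}\label{cor:examples}
Stable connectivity fails, over every infinite field $k$ with $\operatorname{char}k\nmid|G|$, if $G$ is a symmetric group $S_n$ with $n\ge3$, a dihedral group of order $2m\ge6$, a nonabelian group of order $p^3$ and exponent $p$ for an odd prime $p$, or any finite group that is not nilpotent.
\end{corollary}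

\begin{theorem}[no uniform bound]\label{thm:unbounded}
Let $n\ge1$, $G=S_{n+2}$, $\operatorname{char}k\nmid(n+2)!$, $H_i=\langle(i\ \,i{+}1)\rangle$ for $i\in\mathbb Z/(n+2)$, and $N=N_{(H_i)}$. Then $\pi_{-n}^{\mathrm{Nis}}(L\,HN)\ne0$. Its stalk is nonzero at the origin, a point of codimension $n+1$, of the irreducible representation $W=\{\sum x_i=0\}\subset k^{n+2}$.
\end{theorem}

The stalks of a sheaf on $Sm_k^G$ are indexed by the points $y$ of the quotients $X/G$ (Section~\ref{sec:stalks}). By the codimension of $y$ we mean $\dim\mathcal O_{X/G,y}$, which is the codimension in $X$ of each point above $y$. The stalk at the origin is the stalk at its image in the quotient.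

\begin{theorem}[what remains true]\label{thm:bounds}
Let $(k,G)$ be arbitrary as above and $E$ Nisnevich locally connected. Then $\pi_{-i}(LE(X))=0$ for $i>\dim X$, and the stalk of $\pi_{-i}LE$ at a point of codimension $c$ vanishes for $i>c$. If $k$ is perfect, this stalk vanishes for all $i\ge\max(1,c)$. For every $c\ge2$ the last bound cannot be improved in general: the stalk can be nonzero for $i=c-1$ when $G=S_{c+1}$ and $\operatorname{char}k\nmid(c+1)!$.
\end{theorem}

\begin{remark}
For the individual pairs $(k,G)$ in which $G$ has an irreducible representation of dimension $>1$ but all subgroups of $G$ permute, such as $G=Q_8$, or $G$ abelian over a field with too few roots of unity, we do not decide here whether stable connectivity holds. The question about \emph{all} pairs is settled negatively by $S_3$.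
\end{remark}

\subsection{The idea}

The sheaf $N$ is an iterated kernel of restriction maps between the sheaves $X\mapsto\mathcal O(X^H)^*$. Replace kernels by homotopy fibers, and units by $R\Gamma_{\mathrm{Nis}}(X^H,\mathbb G_m)$. The result is a presheaf of spectra $\mathcal T$ that is Nisnevich-local and $\mathbb A^1$-invariant, with $\pi_0\mathcal T=N$ and possibly with negative homotopy sheaves, since the restriction maps that occur need not be surjective. The difference between $HN$ and $\mathcal T$ consists of cokernel sheaves of units such as $1+f$, where $f$ vanishes along fixed loci. These sheaves have finite filtrations whose graded pieces are $\mathcal O$-\emph{modules}, via $u\mapsto u-1$, and modules are killed by $L$ because they can be scaled to $0$. So $L\,HN=\mathcal T$, and the cokernels, which $L$ kills as sheaves, reappear as negative homotopy sheaves of $L\,HN$. Whether they are nonzero can be tested on tangent spaces.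

Section~\ref{sec:prelim} collects preliminaries. Section~\ref{sec:S3} carries out the argument by hand for $S_3$; nothing later depends on it. Section~\ref{sec:compute} computes $L\,HN$ in general, Section~\ref{sec:detect} proves Theorem~\ref{thm:main} and Corollary~\ref{cor:examples}, Section~\ref{sec:unbounded} proves Theorem~\ref{thm:unbounded}, and Section~\ref{sec:bounds} proves Theorem~\ref{thm:bounds}.

The condition $\operatorname{char}k\nmid|G|$ is used throughout: for smoothness of fixed loci, for averaging, and for complete reducibility. That $k$ is infinite is part of the setting and is not used in the arguments.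

\section{Preliminaries}\label{sec:prelim}

\subsection{Localization}\label{sec:loc}

Equivariant Nisnevich squares are stable under base change. For such a square, the diagonal square formed by $V\to V\times_XV$ and the open subscheme $(U\times_XV)\times_U(U\times_XV)$ is again one: $V\to V\times_XV$ is an open immersion that is bijective over $X\setminus U$. Hence a presheaf of spaces or spectra with trivial value on $\emptyset$ satisfies descent if and only if it sends equivariant Nisnevich squares to cartesian squares (Voevodsky; see \cite[Thm.~3.2.5]{AHW}). We call this property \emph{excision}.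

Nisnevich-local presheaves of spectra carry a t-structure: $E\ge0$ if $\pi_i^{\mathrm{Nis}}E=0$ for $i<0$, and $E\le0$ if $\pi_i(E(X))=0$ for all $X$ and all $i>0$. The functor $L_{\mathrm{Nis}}$, from presheaves with the objectwise t-structure, is t-exact, and $\pi_0$ identifies the heart with abelian sheaves \cite[\S1.3.2]{SAG}. Both $L_{\mathrm{Nis}}$ and $L$ are exact, and if $L_{\mathrm{Nis}}E$ is $\mathbb A^1$-invariant, then $LE=L_{\mathrm{Nis}}E$.

\begin{lemma}\label{lem:formal}
\begin{enumerate}
\item[(a)] If $F$ is a presheaf of abelian groups with associated sheaf $aF$, then $L_{\mathrm{Nis}}HF\simeq L_{\mathrm{Nis}}H(aF)$. Its only possibly nonzero homotopy sheaf is $aF$, in degree $0$.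
\item[(b)] Let $F\to F'$ be a map of abelian sheaves with kernel $N$ and sheaf cokernel $Q$. If $LHQ=0$, then the natural map $HN\to\operatorname{fib}(HF\to HF')$ becomes an equivalence after $L$; in particular $LHN\simeq\operatorname{fib}(LHF\to LHF')$. If $Q=0$, the same holds also with $L_{\mathrm{Nis}}$ in place of $L$.
\item[(c)] Let $\mathcal O$ be the presheaf of rings $X\mapsto\mathcal O(X)$ (all functions). If an abelian sheaf $F$ has a natural $\mathcal O$-module structure, then $LHF=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $HF$ lies in the heart of presheaves, so by t-exactness $L_{\mathrm{Nis}}HF$ lies in the heart of sheaves and corresponds to $aF$.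

(b) Let $Q_0$ be the presheaf cokernel. The objectwise fiber of $HF\to HF'$ has $\pi_0=N$, $\pi_{-1}=Q_0$ and no other homotopy. So there is a fiber sequence
\[
HN\to\operatorname{fib}(HF\to HF')\to\Sigma^{-1}HQ_0 ,
\]
and $L_{\mathrm{Nis}}HQ_0\simeq L_{\mathrm{Nis}}HQ$ by (a). Apply $L$, respectively $L_{\mathrm{Nis}}$.

(c) Let $t$ be the coordinate of $\mathbb A^1$ and $i_0,i_1\colon X\to X\times\mathbb A^1$ the sections $t=0,1$. The maps $h\colon F(X)\to F(X\times\mathbb A^1)$, $s\mapsto t\cdot pr^*s$, form a map of presheaves of groups with $i_1^*h=\mathrm{id}$ and $i_0^*h=0$. Let $\eta\colon HF\to LHF$ be the unit. The two maps $i_0^*,i_1^*\colon LHF(-\times\mathbb A^1)\to LHF$ coincide, both being inverse to $pr^*$. By naturality of $\eta$,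
\[
\eta=\eta\circ H(i_1^*h)=i_1^*\circ\eta_{\mathbb A^1}\circ Hh\simeq i_0^*\circ\eta_{\mathbb A^1}\circ Hh=\eta\circ H(i_0^*h)=0,
\]
where $\eta_{\mathbb A^1}$ is $\eta$ evaluated on $-\times\mathbb A^1$. Since $\eta$ is universal among maps from $HF$ to $L$-local objects, the identity of $LHF$ is $0$.
\end{proof}

\subsection{Fixed points}

For $H\le G$ the fixed point scheme $X^H$ is closed in $X$. It is smooth because $|H|\in k^*$, and for a rational fixed point $x$ we have $T_x(X^H)=(T_xX)^H$ \cite[Prop.~3.4]{Edixhoven}. Scheme-theoretically $X^H\cap X^{H'}=X^{\langle H,H'\rangle}$. Also $(X\times\mathbb A^1)^H=X^H\times\mathbb A^1$.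

\begin{lemma}\label{lem:fixsquares}
The functor $X\mapsto X^H$ sends equivariant Nisnevich squares to Nisnevich squares.
\end{lemma}

\begin{proof}
The group $H$ acts on the \'etale separated $X^H$-scheme $V\times_XX^H$ by $X^H$-automorphisms, and $V^H$ is the locus where these finitely many automorphisms equal the identity. Two $X^H$-maps into an \'etale separated $X^H$-scheme agree on an open and closed subscheme. So $V^H$ is open and closed in $V\times_XX^H$, and $V^H\to X^H$ is \'etale. Let $Z=(X\setminus U)_{\mathrm{red}}$. Then $V^H\times_{X^H}Z^H=(V\times_XZ)^H\cong Z^H$. So $V^H\to X^H$ is an isomorphism over $Z^H=Z\cap X^H$, whose reduction is $(X^H\setminus U^H)_{\mathrm{red}}$.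
\end{proof}

In particular $X\mapsto\mathcal O(X^H)$ and $X\mapsto\mathcal O(X^H)^*$ are sheaves.

We argue locally as follows. Let $x\in X$ be a closed point. Since $X$ is quasi-projective, the orbit $Gx$ lies in an affine open $U_0$, and $\bigcap_ggU_0$ is a $G$-invariant affine open neighborhood of $Gx$. If moreover $Y\subset X^K$ is closed with $Y\cap Gx=\emptyset$, then
\begin{equation}\label{eq:shrink}
X'=X\setminus\bigcup_{g\in G}gY
\end{equation}
is a $G$-invariant open neighborhood of $Gx$ with $X'^K\cap Y=\emptyset$. Coverings by invariant opens are coverings in our topology, so local statements may be checked after such shrinkings around each closed orbit.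

The next lemma is the only way in which we produce units.

\begin{lemma}\label{lem:units}
Let $X\in Sm_k^G$ be affine, $K\le G$, $\mathfrak g\subset\mathcal O(X^K)$ an ideal with zero locus $T\subset X^K$, and $v\in\mathcal O(X^K)$ a function without zeros on $T$. For every closed $x\in X$ there are $g\in\mathfrak g$ and a $G$-invariant open neighborhood $X'$ of $Gx$ such that $v+g$ is a unit on $X'^K$.
\end{lemma}

\begin{proof}
Let $S=Gx\cap X^K$, a finite set of closed points. For $y\in S\setminus T$ the ideal $\mathfrak g$ is not contained in the maximal ideal of $y$. By the Chinese remainder theorem there is $g\in\mathfrak g$ with $g(y)=1-v(y)$ for all $y\in S\setminus T$. Then $v+g$ has value $1$ at each point of $S\setminus T$ and value $v(y)\ne0$ at each $y\in S\cap T$. Its zero locus misses $Gx$, so \eqref{eq:shrink} applies.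
\end{proof}

\subsection{Units on fixed loci}

For $Y$ smooth over $k$ the complex $R\Gamma_{\mathrm{Nis}}(Y,\mathbb G_m)$ has $\pi_0=\mathcal O(Y)^*$ and $\pi_{-1}=\mathrm{Pic}\,Y$, and no other homotopy: on a regular scheme $\mathbb G_m$ is resolved by the sheaf of invertible rational functions followed by the sheaf of divisors, and both are acyclic. It is $\mathbb A^1$-invariant because units and Picard groups of regular schemes are. Put
\[
\mathcal K^H(X)=R\Gamma_{\mathrm{Nis}}(X^H,\mathbb G_m),\qquad \mathbb G_m^H(X)=\mathcal O(X^H)^* .
\]
By Lemma~\ref{lem:fixsquares}, $\mathcal K^H$ is Nisnevich-local. It is also $\mathbb A^1$-invariant.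

\begin{lemma}\label{lem:KH}
The map $H\mathbb G_m^H=\tau_{\ge0}\mathcal K^H\to\mathcal K^H$ (objectwise truncation) induces
\[
L_{\mathrm{Nis}}H\mathbb G_m^H\simeq\mathcal K^H\simeq L\,H\mathbb G_m^H .
\]
\end{lemma}

\begin{proof}
The cofiber of the map is $\Sigma^{-1}H\mathrm{Pic}(X^H)$. By Lemma~\ref{lem:formal}(a) it is enough that $X\mapsto\mathrm{Pic}(X^H)$ has zero sheafification. Let $X$ be affine, $\mathcal L$ a line bundle on $X^H$, and $x\in X$ closed. By the Chinese remainder theorem some section of $\mathcal L$ is nonzero at each point of the finite set $Gx\cap X^H$. Shrinking $X$ around $Gx$ by \eqref{eq:shrink}, this section trivializes $\mathcal L$. The second equivalence follows since $\mathcal K^H$ is $\mathbb A^1$-invariant.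
\end{proof}

\subsection{Stalks}\label{sec:stalks}

For $X\in Sm_k^G$ let $\pi\colon X\to X/G$ be the quotient, a finite map whose fibers are the $G$-orbits. For $y\in X/G$ let $c(y)=\dim\mathcal O_{X/G,y}$. Every $x\in\pi^{-1}(y)$ has codimension $c(y)$. Indeed, a chain of specializations in $X/G$ ending at $y$ lifts to a chain in $X$ by going-up, and since $G$ permutes $\pi^{-1}(y)$ transitively we can make it end at $x$. Conversely, a strict chain in $X$ ending at $x$ has strict image in $X/G$, as $\pi$ is finite.

For $Y\to X/G$ \'etale, separated and of finite type put $X_Y=X\times_{X/G}Y$. By Zariski's main theorem $Y$ is quasi-affine over $X/G$, so $X_Y\in Sm_k^G$; its quotient is $Y$, because quotients commute with flat base change. An \emph{\'etale neighborhood} of $y$ is such a $Y$ with a chosen point above $y$ having the same residue field. Affine ones are cofinal, and we put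
\[
X_y=\lim_YX_Y=X\times_{X/G}\operatorname{Spec}\mathcal O^h_{X/G,y}=\bigsqcup_{x\in\pi^{-1}(y)}\operatorname{Spec}\mathcal O^h_{X,x},
\]
the limit being over affine \'etale neighborhoods $Y$ of $y$. The last equality holds because a finite scheme over a henselian local scheme is a disjoint union of henselian local schemes.

We extend presheaves to cofiltered limits with affine \'etale transition maps by $F(\lim X_\alpha)=\operatorname{colim}F(X_\alpha)$. This depends only on the limit as a $k$-scheme with $G$-action, because morphisms from such a limit to a $k$-scheme of finite type are the colimit of the morphisms from the $X_\alpha$ \cite[8.8.2]{EGA}, and likewise for equivariant morphisms.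

\begin{proposition}\label{prop:stalks}
A sieve $R$ on $X\in Sm_k^G$ is covering if and only if for every $y\in X/G$ some \'etale neighborhood $Y$ of $y$ has $(X_Y\to X)\in R$. Consequently $F\mapsto F(X_y)$ takes the same value on a presheaf of abelian groups and on its sheafification, these functors are jointly conservative on abelian sheaves, and $\pi_i(L_{\mathrm{Nis}}E)(X_y)=\pi_iE(X_y)$ for every presheaf of spectra $E$.
\end{proposition}

\begin{proof}
Call a sieve with the stated property \emph{neighborly}.

\emph{Neighborly sieves are covering.} The chosen $Y$'s form a Nisnevich covering of the noetherian scheme $X/G$. Such coverings are generated by Nisnevich squares of \'etale separated $X/G$-schemes. If $U\subset Y$, $V\to Y$ define such a square, then $X_U\subset X_Y$ and $X_V\to X_Y$ define an equivariant Nisnevich square, since $(X_Y\setminus X_U)_{\mathrm{red}}\to Y$ factors through $(Y\setminus U)_{\mathrm{red}}$. So the family $\{X_Y\to X\}$ generates a covering sieve.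

\emph{Covering sieves are neighborly.} The topology is the smallest one in which the sieves generated by $\{U\to X,V\to X\}$, for equivariant Nisnevich squares, and the empty sieve on $\emptyset$ are covering. We show that neighborly sieves form a topology containing these.

Maximal sieves are neighborly. Let $R$ on $X$ be neighborly and let $X'\to X$ be a morphism in $Sm_k^G$. Let $y'\in X'/G$ have image $y\in X/G$, and let $Y$ be an \'etale neighborhood of $y$ with $X_Y\to X$ in $R$. Then $Y'=Y\times_{X/G}X'/G$ is an \'etale neighborhood of $y'$, and $X'_{Y'}\to X'\to X$ factors through $X_Y$. So the pulled-back sieve is neighborly. Transitivity holds because $(X_Y)_{Y'}=X_{Y'}$.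

Now consider a generating sieve and $y\in X/G$. If the orbit $\pi^{-1}(y)$ meets $U$, it lies in $U$, and $Y=\pi(U)$ is an open neighborhood of $y$ with $X_Y=U$. Otherwise $\pi^{-1}(y)\subset X\setminus U$, so $V\to X$ has an equivariant section over $\pi^{-1}(y)_{\mathrm{red}}$, the set of closed points of $X_y$ with reduced structure. As $V\to X$ is \'etale and $X_y$ is a disjoint union of henselian local schemes, this section extends uniquely to an $X$-morphism $X_y\to V$, which is equivariant by uniqueness. It factors through some $X_Y$. The empty sieve on $\emptyset$ is neighborly for lack of points.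

\emph{Consequences.} If a presheaf of abelian groups has zero sheafification, each of its sections over $X_Y$ vanishes on a covering sieve, hence on some smaller neighborhood $X_{Y'}$ of the orbit; so its value on $X_y$ is $0$. Apply this to the kernel and cokernel of the map from a presheaf to its sheafification. A section of a sheaf that vanishes at all stalks vanishes on a covering sieve, hence is zero; as the functors $F\mapsto F(X_y)$ are exact, they are jointly conservative. The last claim follows, since $\pi_iE$ and $\pi_iL_{\mathrm{Nis}}E$ have the same sheafification.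
\end{proof}

We call $F(X_y)$ the \emph{stalk} of $F$ at $y$.

\section{Three lines in a plane: the group $S_3$}\label{sec:S3}

Let $G=S_3$ and $\operatorname{char}k\ne2,3$. Let $\tau_i$ be the transposition fixing $i$. Any two of the $\tau_i$ generate $G$, so $X^{\tau_i}\cap X^{\tau_j}=X^G$ for $i\ne j$. Consider the sheaves
\begin{align*}
N_1(X)&=\{u\in\mathcal O(X)^*:u=1\text{ on }X^{\tau_1}\},&
N_{12}(X)&=\{u\in N_1(X):u=1\text{ on }X^{\tau_2}\},\\
M_i(X)&=\{u\in\mathcal O(X^{\tau_i})^*:u=1\text{ on }X^G\},&
N(X)&=\{u\in N_{12}(X):u=1\text{ on }X^{\tau_3}\}.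
\end{align*}
Thus $N=\ker(N_{12}\to M_3)$, the map being restriction to $X^{\tau_3}$. We impose the three conditions one at a time. The first two cause no trouble; the third does.

\emph{One and two lines.} The restrictions $\mathcal O^*\to\mathbb G_m^{\tau_1}$ and $\mathbb G_m^{\tau_i}\to\mathbb G_m^G$ are surjective as maps of sheaves: for $X$ affine, lift a unit to a function on $X$ (respectively on $X^{\tau_i}$) and correct it by Lemma~\ref{lem:units}, with $\mathfrak g$ the ideal of $X^{\tau_1}$ (respectively $X^G$). The map $N_1\to M_2$ is surjective too. Let $u\in M_2(X)$ with $X$ affine. Since $X^G=X^{\tau_1}\cap X^{\tau_2}$ scheme-theoretically, the ideal of $X^G$ in $\mathcal O(X^{\tau_2})$ is the image of the ideal of $X^{\tau_1}$ in $\mathcal O(X)$. So $u-1$ lifts to a function $\tilde f$ on $X$ vanishing on $X^{\tau_1}$. Apply Lemma~\ref{lem:units} to $v=1+\tilde f$ and the ideal of $X^{\tau_1}\cup X^{\tau_2}$; here $v$ equals $1$ on $X^{\tau_1}$ and $u$ on $X^{\tau_2}$. By Lemma~\ref{lem:formal}(b) (with $Q=0$) and Lemma~\ref{lem:KH},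
\begin{gather*}
L_{\mathrm{Nis}}HM_i=\operatorname{fib}(\mathcal K^{\tau_i}\to\mathcal K^G),\qquad
L_{\mathrm{Nis}}HN_1=\operatorname{fib}(\mathcal K^{1}\to\mathcal K^{\tau_1}),\\
L_{\mathrm{Nis}}HN_{12}=\operatorname{fib}(L_{\mathrm{Nis}}HN_1\to L_{\mathrm{Nis}}HM_2).
\end{gather*}
All of these are $\mathbb A^1$-invariant. So $LHN_{12}=L_{\mathrm{Nis}}HN_{12}$ and $LHM_3=L_{\mathrm{Nis}}HM_3$ are connected.

\emph{The third line.} Let $I\subset M_3$ be the image sheaf of $N_{12}$. Let $\mathcal J(X)$ be the ideal of functions on $X^{\tau_3}$ vanishing on $X^G$, and $\mathfrak a\subset\mathcal J$ the subsheaf generated by restrictions of functions on $X$ vanishing on $X^{\tau_1}\cup X^{\tau_2}$. For $X$ affine these restrictions form an ideal of $\mathcal O(X^{\tau_3})$, so $\mathfrak a$ is a sheaf of ideals, and every section of $\mathfrak a$ is locally such a restriction. As above, for $X$ affine any $f,g\in\mathcal J(X)$ lift to functions on $X$ vanishing on $X^{\tau_1}$ and on $X^{\tau_2}$ respectively. The product of the lifts vanishes on both, so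
\[
\mathcal J^2\subset\mathfrak a .
\]
Therefore $u\mapsto u-1$ is a homomorphism $M_3\to\mathcal J/\mathfrak a$, because $uv-1=(u-1)+(v-1)+(u-1)(v-1)$. It is surjective: for $f\in\mathcal J(X)$ with $X$ affine, Lemma~\ref{lem:units} with $v=1+f$ and $\mathfrak g=\mathcal J(X)^2$ gives locally a unit $1+f+g\in M_3$ with the class of $f$. Its kernel contains $I$ by definition of $\mathfrak a$, and it equals $I$: if locally $u-1=\tilde f|_{X^{\tau_3}}$ with $\tilde f$ vanishing on $X^{\tau_1}\cup X^{\tau_2}$, then Lemma~\ref{lem:units} with $v=1+\tilde f$ and the ideal of $X^{\tau_1}\cup X^{\tau_2}\cup X^{\tau_3}$ gives a local lift of $u$ to $N_{12}$. So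
\[
M_3/I\cong\mathcal J/\mathfrak a
\]
is an $\mathcal O$-module and $LH(M_3/I)=0$ by Lemma~\ref{lem:formal}(c). By Lemma~\ref{lem:formal}(b),
\[
LHN=\operatorname{fib}(LHN_{12}\to LHM_3)=\operatorname{fib}(L_{\mathrm{Nis}}HN_{12}\to L_{\mathrm{Nis}}HM_3),
\]
and the long exact sequence of homotopy sheaves gives $\pi_{-1}^{\mathrm{Nis}}(LHN)=M_3/I$.

\emph{The quotient is nonzero.} Let $W=\{x_1+x_2+x_3=0\}\subset k^3$. The lines $W^{\tau_1},W^{\tau_2},W^{\tau_3}$ are $x_2=x_3$, $x_1=x_3$, $x_1=x_2$. Let $X\subset\mathbb A(W)$ be the invariant open where all $1+x_i$ are units. As $W^G=0$, we have $u=(1+x_1)|_{X^{\tau_3}}\in M_3(X)$. If the class of $u$ in $M_3/I$ were zero, then by Proposition~\ref{prop:stalks} there would be an \'etale neighborhood $Y$ of the image of $0$ in $X/G$ and a unit $\tilde u\in N_{12}(X_Y)$ restricting to $u$ on $(X_Y)^{\tau_3}$. At the fixed rational point of $X_Y$ above $0$, the differential of $\tilde u$ is a linear form on $W$. It vanishes on $W^{\tau_1}$ and $W^{\tau_2}$, which span $W$; so it is zero. But it restricts to $dx_1\ne0$ on $W^{\tau_3}$, a contradiction. Hence $\pi_{-1}^{\mathrm{Nis}}(LHN)\neq0$: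 \emph{stable connectivity fails for $S_3$.}

Concretely, in the coordinate $s=x_1$ on $W^{\tau_3}$ we have $\mathcal J=(s)$. The product $(x_2-x_3)(x_1-x_3)$ restricts to $9s^2$, so $\mathfrak a=(s^2)$ and the obstruction is the coefficient of $s$. Put symmetrically: three linear terms are prescribed on three lines, but a linear form on the plane has only two parameters.

Two points need work in general. With more subgroups $\mathcal J^2\subset\mathfrak a$ may fail, and then $u\mapsto u-1$ need not be additive modulo $\mathfrak a$; a filtration repairs this. And we need to recognize when fixed subspaces are in special position.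

\section{The localization of $HN$}\label{sec:compute}

To run an induction on the number of conditions we also allow units on a fixed locus $X^K$. For subgroups $K,H_1,\dots,H_r\le G$ let
\[
N_{K;H_1,\dots,H_r}(X)=\{u\in\mathcal O(X^K)^*:\ u|_{X^{\langle K,H_i\rangle}}=1\text{ for }i=1,\dots,r\}.
\]
For $J\subset\{1,\dots,r\}$ put $H_J=\langle K,H_j\,(j\in J)\rangle$, so that $X^{H_J}=X^K\cap\bigcap_{j\in J}X^{H_j}$. Let
\[
\mathcal T(K;H_1,\dots,H_r)
\]
be the total fiber of the cube $J\mapsto\mathcal K^{H_J}$ with restriction maps. In other words, with $K'=\langle K,H_r\rangle$,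
\begin{equation}\label{eq:tfib}
\mathcal T(K;\,)=\mathcal K^K,\qquad
\mathcal T(K;H_1,\dots,H_r)=\operatorname{fib}\bigl(\mathcal T(K;H_1,\dots,H_{r-1})\to\mathcal T(K';H_1,\dots,H_{r-1})\bigr).
\end{equation}
It is Nisnevich-local and $\mathbb A^1$-invariant, because the $\mathcal K^{H_J}$ are. As they have no homotopy in positive degrees, induction on \eqref{eq:tfib} shows that $\pi_i\mathcal T(X)=0$ for $i>0$ and $\pi_0\mathcal T(X)=N_{K;H_1,\dots,H_r}(X)$. So objectwise $\tau_{\ge0}\mathcal T=HN_{K;H_1,\dots,H_r}$.

Let $C^\bullet$ be the complex of presheaves with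
\[
C^n=\bigoplus_{|J|=n}\mathbb G_m^{H_J},\qquad
(\delta z)_{\{j_0<\dots<j_n\}}=\prod_{a=0}^n\bigl(z_{\{j_0,\dots,j_n\}\setminus\{j_a\}}\bigr)^{(-1)^a}\quad\text{restricted to }X^{H_{\{j_0,\dots,j_n\}}}.
\]

\begin{proposition}\label{prop:A}
The map $HN_{K;H_1,\dots,H_r}=\tau_{\ge0}\mathcal T\to\mathcal T$ exhibits $\mathcal T$ as $L\,HN_{K;H_1,\dots,H_r}$. Consequently $\pi_{-n}^{\mathrm{Nis}}(L\,HN_{K;H_1,\dots,H_r})$ is the sheafification of the presheaf $H^n(C^\bullet)$.
\end{proposition}

The proof adds one condition at a time, as for $S_3$. Each step produces a cokernel sheaf, and we show that $L$ kills it by filtering it with graded pieces that are $\mathcal O$-modules.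

\begin{proof}
\emph{The second statement follows from the first.} By Lemma~\ref{lem:KH} and exactness of $L_{\mathrm{Nis}}$, $\mathcal T$ is $L_{\mathrm{Nis}}$ of the objectwise total fiber of $J\mapsto H\mathbb G_m^{H_J}$. The latter is the Eilenberg--MacLane presheaf of the complex $C^\bullet$, with $\pi_{-n}=H^n(C^\bullet)$.

\emph{Reduction.} We prove the first statement by induction on $r$, for all $K$ simultaneously. The case $r=0$ is Lemma~\ref{lem:KH}. Let $r\ge1$, $K'=\langle K,H_r\rangle$,
\[
N_r=N_{K;H_1,\dots,H_r},\qquad N_{r-1}=N_{K;H_1,\dots,H_{r-1}},\qquad N'=N_{K';H_1,\dots,H_{r-1}},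
\]
and denote by $\mathcal T_r,\mathcal T_{r-1},\mathcal T'$ the corresponding total fibers. Restriction to $X^{K'}$ gives $N_{r-1}\to N'$ with kernel $N_r$; let $I\subset N'$ be its image sheaf. The composite
\[
HN_r\to\operatorname{fib}(HN_{r-1}\to HN')\to\operatorname{fib}(\mathcal T_{r-1}\to\mathcal T')=\mathcal T_r
\]
starts from an objectwise connective presheaf, so it factors through $\tau_{\ge0}\mathcal T_r=HN_r$ and is determined on $\pi_0$. There it is the identity of $N_r$, so it is the map $\tau_{\ge0}\mathcal T_r\to\mathcal T_r$. By induction the second map becomes an equivalence after $L$. By Lemma~\ref{lem:formal}(b) the first does too, provided that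
\begin{equation}\label{eq:goal}
LH(N'/I)=0.
\end{equation}

\emph{The ideals.} Let $\mathcal O'(X)=\mathcal O(X^{K'})$, and let $\mathcal J\subset\mathcal O'$ be the sheaf of functions vanishing on all $X^{\langle K',H_i\rangle}$ with $i<r$. Then $N'$ consists of the units $u$ of $\mathcal O'$ with $u-1\in\mathcal J$. Let $\mathfrak b(X)\subset\mathcal O(X^K)$ be the ideal of functions vanishing on all $X^{\langle K,H_i\rangle}$ with $i<r$, and $\mathfrak a\subset\mathcal J$ the image sheaf of the restriction $\mathfrak b\to\mathcal J$. For $X$ affine $\mathcal O(X^K)\to\mathcal O(X^{K'})$ is surjective, so $\mathfrak a$ is a sheaf of ideals of $\mathcal O'$. Let $\mathcal J^n$ be the sheaf of ideals generated by $n$-fold products.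

\emph{(a) If $r=1$, then $\mathfrak a=\mathcal J=\mathcal O'$. If $r\ge2$, then $\mathcal J^{r-1}\subset\mathfrak a$.} For $r=1$ there are no vanishing conditions. Let $r\ge2$ and $X$ affine. Inside $X^K$ we have $X^{\langle K',H_i\rangle}=X^{K'}\cap X^{\langle K,H_i\rangle}$ scheme-theoretically, so the ideal of $X^{\langle K',H_i\rangle}$ in $\mathcal O(X^{K'})$ is the image of the ideal of $X^{\langle K,H_i\rangle}$ in $\mathcal O(X^K)$. Given $f_1,\dots,f_{r-1}\in\mathcal J(X)$, lift $f_i$ to $\tilde f_i\in\mathcal O(X^K)$ vanishing on $X^{\langle K,H_i\rangle}$. Then $\prod\tilde f_i\in\mathfrak b(X)$ restricts to $\prod f_i$.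

\emph{(b) $I=\{u\in N':u-1\in\mathfrak a\}$.} If locally $u$ lifts to $\tilde u\in N_{r-1}$, then $\tilde u-1\in\mathfrak b$, so $u-1\in\mathfrak a$. Conversely let $u-1\in\mathfrak a$. Passing to a covering we may take $X$ affine and $u-1=\tilde f|_{X^{K'}}$ with $\tilde f\in\mathfrak b(X)$. Put $T=X^{K'}\cup\bigcup_{i<r}X^{\langle K,H_i\rangle}\subset X^K$. The function $1+\tilde f$ equals $u$ on $X^{K'}$ and $1$ on the $X^{\langle K,H_i\rangle}$, so it has no zeros on $T$. By Lemma~\ref{lem:units}, applied to the ideal of functions vanishing on $T$, each closed orbit has an invariant open neighborhood $X'$ with a unit $\tilde u=1+\tilde f+g$ on $X'^K$, where $g$ vanishes on $T$. Since fixed loci are reduced, $\tilde u$ equals $1$ on $X'^{\langle K,H_i\rangle}$ for $i<r$ and equals $u$ on $X'^{K'}$. So $\tilde u\in N_{r-1}(X')$ lifts $u|_{X'}$.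

\emph{(c) The filtration.} If $r=1$, then $I=N'$ by (a) and (b), and \eqref{eq:goal} holds. Let $r\ge2$. For $n\ge1$ put
\[
\mathfrak c_n=\mathfrak a+\mathcal J^n,\qquad U_n=\{u\in N':u-1\in\mathfrak c_n\}.
\]
As $\mathfrak c_n$ is a sheaf of ideals, $U_n$ is a sheaf of subgroups. We have $\mathfrak c_1=\mathcal J$, so $U_1=N'$; and $\mathfrak c_{r-1}=\mathfrak a$ by (a), so $U_{r-1}=I$ by (b). We claim that $u\mapsto u-1$ induces an isomorphism of abelian sheaves
\[
U_n/U_{n+1}\cong\mathfrak c_n/\mathfrak c_{n+1}.
\]
It is additive, since $uv-1=(u-1)+(v-1)+(u-1)(v-1)$ and $\mathfrak c_n^2\subset\mathfrak a+\mathcal J^{2n}\subset\mathfrak c_{n+1}$. It is injective by definition of $U_{n+1}$. For surjectivity let $f\in\mathfrak c_n(X)$ with $X$ affine. The zero locus of $\mathcal J(X)^{n+1}$ is $T'=\bigcup_{i<r}X^{\langle K',H_i\rangle}$, and $1+f$ equals $1$ there. By Lemma~\ref{lem:units}, applied with $K'$ in place of $K$, there is near each closed orbit some $g\in\mathcal J(X)^{n+1}$ such that $1+f+g$ is a unit. It lies in $U_n$ and maps to the class of $f$.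

The sheaf $\mathfrak c_n/\mathfrak c_{n+1}$ is an $\mathcal O'$-module, hence an $\mathcal O$-module through $\mathcal O(X)\to\mathcal O(X^{K'})$. So $LH(U_n/U_{n+1})=0$ by Lemma~\ref{lem:formal}(c). As $N'/I=U_1/U_{r-1}$ is a finite iterated extension of these quotients, \eqref{eq:goal} follows from Lemma~\ref{lem:formal}(b).
\end{proof}

\section{Detection on tangent spaces, and proof of Theorem~\ref{thm:main}}\label{sec:detect}

From now on $K=1$. Let $W$ be a finite-dimensional representation of $G$ over $k$, let $X\subset\mathbb A(W)$ be a $G$-invariant open subscheme containing $0$, and let $y\in X/G$ be the image of $0$. Taking logarithmic derivatives at $0$ maps $C^\bullet$ to the complex of vector spaces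
\[
\mathrm{Lin}^n=\bigoplus_{|J|=n}(W^{H_J})^*
\]
with the alternating restriction differential.

\begin{proposition}\label{prop:detect}
For $z\in C^n(X)$ let $\lambda_X(z)\in\mathrm{Lin}^n$ have components $(dz_J)_0/z_J(0)$. If $z$ is a cocycle and $\lambda_X(z)$ is not a coboundary in $\mathrm{Lin}^\bullet$, then the section of $\pi_{-n}^{\mathrm{Nis}}(L\,HN_{H_1,\dots,H_r})$ over $X$ defined by $z$ has nonzero stalk at $y$.
\end{proposition}

\begin{proof}
Let $Y$ be an \'etale neighborhood of $y$. Since $\kappa(y)=k$, the scheme $X_Y$ has a $G$-fixed rational point $v$ above $0$. As $X_Y\to X$ is \'etale, $T_v(X_Y)=W$ equivariantly, and so $T_v\bigl((X_Y)^{H_J}\bigr)=W^{H_J}$. The logarithmic derivative $u\mapsto(du)_v/u(v)$ is a homomorphism $\mathcal O\bigl((X_Y)^{H_J}\bigr)^*\to(W^{H_J})^*$ compatible with restriction to smaller fixed loci. So it defines a map of complexes $\lambda_Y\colon C^\bullet(X_Y)\to\mathrm{Lin}^\bullet$, and $\lambda_Y(z|_{X_Y})=\lambda_X(z)$.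

By Propositions~\ref{prop:A} and \ref{prop:stalks} the stalk at $y$ is $\operatorname{colim}_YH^n(C^\bullet(X_Y))$. If $z$ became zero in it, there would be a $Y$ and $b\in C^{n-1}(X_Y)$ with $z|_{X_Y}=\delta b$. Then $\lambda_X(z)=\delta\lambda_Y(b)$ would be a coboundary.
\end{proof}

\begin{remark}
If $W$ is a sum of one-dimensional representations, the proposition detects nothing in degrees $n\ge1$. In a basis of eigenvectors each $W^{H_j}$ is spanned by basis vectors. For a basis vector $e$ put $J_e=\{j:e\in W^{H_j}\}$; then $e\in W^{H_J}$ if and only if $J\subset J_e$. So $\mathrm{Lin}^\bullet$ is the direct sum over $e$ of the augmented cochain complexes of the full simplices on $J_e$. These are acyclic if $J_e\ne\emptyset$, and equal to $k$ in degree $0$ otherwise.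
\end{remark}

To use Proposition~\ref{prop:detect} for $n=1$ we look for what $S_3$ has: a vector fixed by $A$ that is a sum of vectors fixed by the conjugates $gBg^{-1}$, $g\in A$, but that is not fixed by $\langle A,B\rangle$. Then a linear form on $W^A$ which is nonzero on this vector and zero on the fixed space of $\langle A,B\rangle$ cannot be extended to $W$ by a form vanishing on all $W^{gBg^{-1}}$. The regular representation always contains such a vector when $AB\ne BA$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D=\langle A,B\rangle$, and let $W=k[G]$ with $G$ acting by left multiplication. Put $e_A=|A|^{-1}\sum_{a\in A}a$, similarly $e_B$, and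
\[
w=e_Ae_B=|A|^{-1}\sum_{g\in A}g\,e_B\ \in\ W^A\cap\sum_{g\in A}gW^B,\qquad gW^B=W^{gBg^{-1}} .
\]

\emph{Claim: $w\notin W^D$.} Otherwise $w\in W^B$, that is, $e_Be_Ae_B=e_Ae_B$. The anti-involution $g\mapsto g^{-1}$ of $k[G]$ fixes $e_A$ and $e_B$, so it turns this into $e_Be_Ae_B=e_Be_A$. Hence $e_Ae_B=e_Be_A$. The coefficient of $e_Ae_B$ at $g\in AB$ is $|A\cap B|/(|A||B|)$, which is nonzero in $k$, and it is $0$ for $g\notin AB$. Likewise $e_Be_A$ has support $BA$. So $AB=BA$, contrary to assumption.

Choose a linear form $f$ on $W$ with $f|_{W^D}=0$ and $f(w)\ne0$. Let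
\[
X=\mathbb A(W)\setminus\bigcup_{g\in G}g\{1+f=0\},
\]
a $G$-invariant open subscheme containing $0$ on which $1+f$ is a unit. Let $z=(u_1,\dots,u_r)\in C^1(X)$ with $u_1=(1+f)|_{X^A}$ and $u_i=1$ for $i\ge2$. For $g\in A$ we have $\langle A,gBg^{-1}\rangle=D$, and $u_1=1$ on $X^D$ since $f$ vanishes on $W^D$. So $z$ is a cocycle, and $\lambda_X(z)=(f|_{W^A},0,\dots,0)$.

Suppose $\lambda_X(z)$ were the coboundary of some $\ell\in W^*=\mathrm{Lin}^0$. Then $\ell$ would vanish on $gW^B$ for all $g\in A$, so $\ell(w)=0$. But $w\in W^A$ gives $\ell(w)=f(w)\ne0$. By Proposition~\ref{prop:detect}, $\pi_{-1}^{\mathrm{Nis}}(L\,HN)\ne0$.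

Finally, $G$ is nonabelian, as otherwise $AB=BA$. If all irreducible $k$-representations were one-dimensional, the semisimple algebra $k[G]$ would be a product of copies of $k$, since a one-dimensional simple module has endomorphism ring $k$; then $G$ would be abelian. So $G$ has an irreducible $k$-representation of dimension $>1$.
\end{proof}

If $AB=BA$, then $D=AB$ is a subgroup of order $|A||B|/|A\cap B|$ and $w=e_Ae_B=e_D\in W^D$, so there is no such form $f$. This is where the hypothesis enters.

\begin{proof}[Proof of Corollary~\ref{cor:examples}]
We exhibit non-permuting subgroups. In $S_n$ with $n\ge3$ take $\langle(1\,2)\rangle$ and $\langle(1\,3)\rangle$; the products $(1\,2)(1\,3)$ and $(1\,3)(1\,2)$ are distinct $3$-cycles, and each lies in only one of the two product sets. In a dihedral group of order $2m\ge6$ take the groups generated by two reflections $s,s'$ with $ss'$ of order $m>2$. The product sets are $\{1,s,s',ss'\}$ and $\{1,s,s',s's\}$, and $ss'\ne s's$.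

In a nonabelian group of order $p^3$ and exponent $p$ let $a,b$ be noncommuting elements. They have order $p$, and they generate $G$ because proper subgroups have order at most $p^2$ and are abelian. The set $\langle a\rangle\langle b\rangle$ has $p^2$ elements. If the two groups permuted, it would be a subgroup containing both generators, which is impossible.

By Ore's theorem a subgroup of a finite group that permutes with all subgroups is subnormal. So if all subgroups of $G$ permute, all are subnormal and $G$ is nilpotent.
\end{proof}

\section{Symmetric groups: proof of Theorem~\ref{thm:unbounded}}\label{sec:unbounded}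

In $S_3$ the lines $W^{\tau_i}$ are the kernels of three linear forms on a plane whose sum is zero. The natural generalization is $n+2$ hyperplanes in an $(n+1)$-dimensional space whose equations add up to $0$. Any $n+1$ of them are in general position, and the one relation shows up in $H^n(\mathrm{Lin}^\bullet)$.

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
Let $d=n+2\ge3$ and $W=\{\sum x_i=0\}\subset k^d$. The representation $W$ is irreducible: a nonzero vector $v\in W$ has two coordinates $v_i\ne v_j$, since $d\neq0$ in $k$. Then $v-(i\,j)v$ is a nonzero multiple of $\epsilon_i-\epsilon_j$, where $\epsilon_1,\dots,\epsilon_d$ is the standard basis of $k^d$, and the $G$-translates of $\epsilon_i-\epsilon_j$ span $W$.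

Let $\alpha_j=(x_j-x_{j+1})|_W$ for $j\in\mathbb Z/d$. The forms $x_j-x_{j+1}$ span the forms on $k^d$ with coefficient sum $0$. As $d\ne0$ in $k$, this space does not contain $\sum x_i$ and maps isomorphically onto $W^*$. So the $\alpha_j$ span $W^*$, of dimension $d-1$, and up to scalars their only relation is $\sum_j\alpha_j=0$.

\emph{The cohomology of $\mathrm{Lin}^\bullet$.} Since $W^{H_J}=\{\alpha_j=0\text{ for }j\in J\}$,
\[
(W^{H_J})^*=W^*/(\alpha_j,\,j\in J)=k^{J^c}/k\,\sigma_{J^c},\qquad \sigma_{J^c}=\sum_{j\in J^c}e_j,
\]
where $J^c=(\mathbb Z/d)\setminus J$ and $e_j$ are the basis vectors of $k^{J^c}$. For $J\subset J'$ the restriction is induced by the projection $k^{J^c}\to k^{J'^c}$, which maps $\sigma_{J^c}$ to $\sigma_{J'^c}$. So there is an exact sequence of complexes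
\[
0\to\Sigma^\bullet\to M^\bullet\to\mathrm{Lin}^\bullet\to0,\qquad
M^j=\bigoplus_{|J|=j}k^{J^c},\qquad
\Sigma^j=\bigoplus_{\substack{|J|=j\\ J\ne\mathbb Z/d}}k .
\]
The basis vector $e_i$ occurs in $k^{J^c}$ exactly when $J\subset(\mathbb Z/d)\setminus\{i\}$. So $M^\bullet$ is the direct sum over $i$ of the augmented cochain complexes of the full simplices on $(\mathbb Z/d)\setminus\{i\}$, and it is acyclic. The complex $\Sigma^\bullet$ is the acyclic augmented cochain complex of the full simplex on $\mathbb Z/d$ with its top term $k$, in degree $d$, removed. So its only cohomology is $k$ in degree $d-1$. The long exact sequence gives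
\[
H^n(\mathrm{Lin}^\bullet)=H^{d-2}(\mathrm{Lin}^\bullet)\cong H^{d-1}(\Sigma^\bullet)=k\neq0 .
\]

\emph{The cocycle.} For $|J'|=n+1=d-1$ the forms $\alpha_j$, $j\in J'$, are a basis of $W^*$, so $W^{H_{J'}}=0$ and $\mathrm{Lin}^{n+1}=0$. Hence every element of $\mathrm{Lin}^n$ is a cocycle, and we can choose linear forms $f_J$ on $W$, for $|J|=n$, such that $(f_J|_{W^{H_J}})_J\in\mathrm{Lin}^n$ is not a coboundary. Let
\[
X=\mathbb A(W)\setminus\bigcup_{g,J}g\{1+f_J=0\},\qquad z=\bigl((1+f_J)|_{X^{H_J}}\bigr)_J\in C^n(X).
\]
For $|J'|=n+1$ we have $X^{H_{J'}}=\{0\}$, where every $1+f_J$ equals $1$. So $z$ is a cocycle. As $\lambda_X(z)=(f_J|_{W^{H_J}})_J$ is not a coboundary, Proposition~\ref{prop:detect} shows that $z$ is nonzero in the stalk of $\pi_{-n}^{\mathrm{Nis}}(L\,HN)$ at the image of $0$, a point of codimension $\dim W=n+1$.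
\end{proof}

\section{Codimension bounds: proof of Theorem~\ref{thm:bounds}}\label{sec:bounds}

We use the notation of Section~\ref{sec:stalks}. The bounds come from one condition on presheaves that survives every step in the construction of $L$.

\begin{definition}
A presheaf of spectra $F$ on $Sm_k^G$ is \emph{codimension-bounded} if $\pi_{-i}F(X_y)=0$ for all $X\in Sm_k^G$, all $y\in X/G$ and all $i>c(y)$.
\end{definition}

By Proposition~\ref{prop:stalks}, Nisnevich locally connected presheaves are codimension-bounded, and $L_{\mathrm{Nis}}$ preserves this condition. So do filtered colimits.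

\subsection{Cohomology of sheaves with small support}

\begin{lemma}\label{lem:support}
Let $B$ be a noetherian scheme of finite dimension, $\mathcal F$ an abelian Nisnevich sheaf on $B$, and $j\ge0$. Suppose that for every \'etale separated $Y\to B$ of finite type and every $y\in Y$ with $\dim\mathcal O_{Y,y}<j$ the stalk $\mathcal F_{(Y,y)}=\operatorname{colim}\mathcal F(Y')$, over \'etale neighborhoods $Y'$ of $y$ in $Y$, vanishes. Then $H^p_{\mathrm{Nis}}(B,\mathcal F)=0$ for $p>\dim B-j$.
\end{lemma}

\begin{proof}
Let $s\in\mathcal F(Y)$, let $U\subset Y$ be the largest open with $s|_U=0$, and let $\eta$ be a generic point of $Z_Y=(Y\setminus U)_{\mathrm{red}}$.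

We claim that $s$ is nonzero in $\mathcal F_{(Y,\eta)}$. Otherwise $s$ vanishes on an \'etale neighborhood $Y'$ of $\eta$, which we may take affine. As $\mathcal O_{Z_Y,\eta}=\kappa(\eta)$, there is an open $Y_0\ni\eta$ such that $Y'\times_YZ_Y\to Z_Y$ has a section over $Y_0\cap Z_Y$ through the chosen point. As $Y'\to Y$ is \'etale and separated, the image of this section is open and closed in the preimage of $Y_0\cap Z_Y$. Restrict $Y'$ to $Y_0$ and remove the rest of this preimage. Then $Y'\to Y_0$ is an isomorphism over $Y_0\cap Z_Y$, and $\{U\cap Y_0,Y'\}$ is a Nisnevich covering of $Y_0$ on which $s$ vanishes. So $s|_{Y_0}=0$, contradicting the maximality of $U$.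

Hence $\dim\mathcal O_{Y,\eta}\ge j$, and the image $b\in B$ of $\eta$ has $\dim\mathcal O_{B,b}=\dim\mathcal O_{Y,\eta}\ge j$. Let $Z\subset B$ be the closure of the finitely many such $b$. It has codimension $\ge j$, and $Y\setminus U$ lies over $Z$, so $s$ vanishes over $B\setminus Z$.

So $\mathcal F$ is the filtered union, over closed $Z\subset B$ of codimension $\ge j$, of the subsheaves of sections vanishing over $B\setminus Z$. Each of these is the direct image of a sheaf on $Z$, and Nisnevich cohomology on $Z$ vanishes above $\dim Z\le\dim B-j$. Direct image along a closed immersion is exact, and cohomology commutes with filtered colimits.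
\end{proof}

\begin{lemma}\label{lem:descent}
Let $F$ be codimension-bounded and $X\in Sm_k^G$. Let $B=\lim B_\alpha$ be a noetherian cofiltered limit of \'etale separated $X/G$-schemes of finite type with affine transition maps, and put $\mathcal X=\lim_\alpha X_{B_\alpha}$. Then $\pi_{-i}(L_{\mathrm{Nis}}F)(\mathcal X)=0$ for $i>\dim B$.
\end{lemma}

\begin{proof}
As $Y\mapsto X_Y$ sends Nisnevich squares to equivariant Nisnevich squares, $Y\mapsto(L_{\mathrm{Nis}}F)(X_Y)$ is a sheaf of spectra on $(X/G)_{\mathrm{Nis}}$. Let $\pi_q$ denote its homotopy sheaves. By Proposition~\ref{prop:stalks} the stalk of $\pi_q$ at $(Y,y)$ is $\pi_qF((X_Y)_y)$. For each $\alpha$ there is a descent spectral sequence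
\[
H^p_{\mathrm{Nis}}(B_\alpha,\pi_q)\Rightarrow\pi_{q-p}(L_{\mathrm{Nis}}F)(X_{B_\alpha})
\]
with $0\le p\le\dim X$. It converges because the Nisnevich topos of a noetherian scheme of dimension $d$ has homotopy dimension $\le d$. The range of $p$ does not depend on $\alpha$, so the colimit over $\alpha$ is again a convergent spectral sequence. By continuity of Nisnevich cohomology its $E_2$-terms are $H^p_{\mathrm{Nis}}(B,\pi_q|_B)$, where $\pi_q|_B$ is the pulled back sheaf.

We check the hypothesis of Lemma~\ref{lem:support} for $\pi_{-j}|_B$ with $j\ge0$. An \'etale separated $Y\to B$ of finite type is the base change of some $Y_\alpha\to B_\alpha$ of the same kind. For $\beta\ge\alpha$ put $Y_\beta=Y_\alpha\times_{B_\alpha}B_\beta$. Let $y\in Y$ have images $y_\beta\in Y_\beta$. Then $\mathcal O^h_{Y,y}=\operatorname{colim}_\beta\mathcal O^h_{Y_\beta,y_\beta}$, and $\dim\mathcal O_{Y,y}=\dim\mathcal O_{Y_\beta,y_\beta}$ because the map of local rings is flat with zero-dimensional fiber. In particular $\dim B\le\dim X$ is finite. An \'etale neighborhood of $y$, including its $\kappa(y)$-point, descends to an \'etale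 neighborhood of $y_\beta$ for large $\beta$. So the stalk of $\pi_{-j}|_B$ at $(Y,y)$ is $\operatorname{colim}_\beta\pi_{-j}F((X_{Y_\beta})_{y_\beta})$. It vanishes if $j>\dim\mathcal O_{Y,y}$, as $F$ is codimension-bounded.

Therefore $H^p(B,\pi_{-j}|_B)=0$ if $j\ge0$ and $p+j>\dim B$. For $q>0$ we have $H^p(B,\pi_q|_B)=0$ if $p>\dim B$. A term contributing to $\pi_{-i}$ with $i>\dim B$ has either $q=-j\le0$ and $p+j=i$, or $q>0$ and $p=q+i$. In both cases it is zero.
\end{proof}

\subsection{The general bound}

Let $\Delta^n=\operatorname{Spec}k[t_0,\dots,t_n]/(\sum t_i-1)$ with trivial action, and let $\mathrm{Sing}\,F(X)=|F(X\times\Delta^\bullet)|$. Recall that $\mathrm{Sing}\,F$ is $\mathbb A^1$-invariant and that $F\to\mathrm{Sing}\,F$ becomes an equivalence after $L$.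

\emph{If $F$ is codimension-bounded, so is $\mathrm{Sing}\,L_{\mathrm{Nis}}F$.} Apply Lemma~\ref{lem:descent} to $X\times\Delta^n$, whose quotient is $X/G\times\Delta^n$, and to $B=\operatorname{Spec}\mathcal O^h_{X/G,y}\times\Delta^n$, which is noetherian of dimension $c(y)+n$. It gives
\[
\pi_{-i}(L_{\mathrm{Nis}}F)(X_y\times\Delta^n)=0\quad\text{for }i>c(y)+n .
\]
As realization commutes with filtered colimits, the spectrum $(\mathrm{Sing}\,L_{\mathrm{Nis}}F)(X_y)$ is the realization of $n\mapsto(L_{\mathrm{Nis}}F)(X_y\times\Delta^n)$. The $n$-th graded piece of its skeletal filtration is $\Sigma^n$ of a direct summand of the $n$-th term. The suspension $\Sigma^n$ compensates the dimension of $\Delta^n$: every graded piece, hence the realization, has $\pi_{-i}=0$ for $i>c(y)$.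

\begin{proof}[Proof of the first part of Theorem~\ref{thm:bounds}]
We have $LE=\operatorname{colim}_m(\mathrm{Sing}\,L_{\mathrm{Nis}})^mE$. Indeed all maps are $L$-equivalences. The colimit is a filtered colimit of Nisnevich-local presheaves, hence Nisnevich-local, because excision is a finite-limit condition. It is also a filtered colimit of $\mathbb A^1$-invariant presheaves. As $E$ is codimension-bounded, so is $LE$; this is the bound on stalks. Lemma~\ref{lem:descent} with $F=LE$ and $B=X/G$ gives $\pi_{-i}(LE(X))=0$ for $i>\dim X$.
\end{proof}

\subsection{The improved bound over perfect fields}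

Let $k$ be perfect. Replace $E$ by $LE$, so that $E$ is Nisnevich-local, $\mathbb A^1$-invariant and codimension-bounded. Let $y\in X/G$ with $c=c(y)\ge1$. Given the general bound, we must show $\pi_{-c}E(X_y)=0$.

The plan is to replace $X_y$ by the henselization of an equivariant vector bundle at the generic orbit of its zero section. Scaling moves the total space of the bundle to its zero section, whose relevant point has codimension $0$; the complement of the closed orbit in the henselization has dimension at most $c-1$; and excision compares the two.

Let $x\in\pi^{-1}(y)$ have set-theoretic stabilizer $H$. Let $A=\mathcal O^h_{X,x}$ with maximal ideal $\mathfrak m$, $L_x=A/\mathfrak m$ and $U=\mathfrak m/\mathfrak m^2$. Then $X_y=G\times_H\operatorname{Spec}A$ and $A^H=\mathcal O^h_{X/G,y}$.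

\begin{lemma}[linearization]\label{lem:linear}
$A$ is $H$-equivariantly, over $k$, the henselization of $\mathrm{Sym}_{L_x}U$ at $0$.
\end{lemma}

\begin{proof}
\emph{Coefficient field.} The ring $A^H$ is henselian local. By averaging over $H$ its residue field is $L_0=L_x^H$, and $L_x/L_0$ is finite Galois. The field $L_0=\kappa(y)$ is finitely generated over $k$. As $k$ is perfect, $L_0$ is finite separable over some purely transcendental $k(t_1,\dots,t_s)\subset L_0$. Lift the $t_i$ to $A^H$. Nonzero polynomials in the lifts are units, and Hensel's lemma extends the resulting map $k(t_1,\dots,t_s)\to A^H$ to a $k$-algebra section $L_0\to A^H$. By Hensel's lemma again, $\mathrm{id}_{L_x}$ lifts uniquely to an $L_0$-algebra map $\sigma\colon L_x\to A$. It is $H$-equivariant by uniqueness.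

\emph{The map.} Regard $A$ as an $L_x$-algebra through $\sigma$. Average an $L_x$-linear section $s$ of $\mathfrak m\to U$ to $|H|^{-1}\sum_hhsh^{-1}$. This is again an $L_x$-linear section, because $\sigma$ is equivariant, and it is $H$-equivariant. It induces an $H$-equivariant map $\varphi\colon\mathrm{Sym}_{L_x}U\to A$.

\emph{Descent to an \'etale neighborhood.} $A$ is the filtered colimit of the local rings of \'etale neighborhoods of $x$ in $X$, with local transition maps. Let $R_0\subset L_x$ be a finitely generated $k$-algebra with fraction field $L_x$. Then $\sigma|_{R_0}$ and the images of a basis of $U$ factor through one such local ring $O'$. Nonzero elements of $R_0$ map to units of $A$, hence to units of $O'$. So $\varphi$ factors through a local map $P_0\to O'$, where $P_0=(\mathrm{Sym}_{L_x}U)_0$ is the local ring at the origin.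

\emph{$P_0\to O'$ is essentially \'etale.} Write $O'=S^{-1}k[a_1,\dots,a_m]$. Then $O'$ is a localization of the subalgebra generated by the image of $P_0$ and the $a_i$, so it is essentially of finite type over $P_0$. Both rings are regular local, and the map induces isomorphisms on residue fields and on $\mathfrak m/\mathfrak m^2$. So it induces isomorphisms on associated graded rings and on completions. Since $P_0\to\hat P_0\cong\hat O'$ is flat and $O'\to\hat O'$ is faithfully flat, $P_0\to O'$ is flat. By Nakayama, $\mathfrak m_{P_0}O'=\mathfrak m_{O'}$. So $P_0\to O'$ is flat, unramified and essentially of finite type, with trivial residue extension. Hence $P_0^h\cong O'^h=A$. This isomorphism is the unique extension of the equivariant map $\varphi$, so it is equivariant.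
\end{proof}

\emph{Models of finite type.} Choose $R_0\subset L_x$ as in the proof and $H$-stable. As $k$ is perfect, $R_0$ becomes smooth after inverting a nonzero element, which we may take $H$-invariant by passing to its norm; we replace $R_0$ by this localization. Every nonzero element of $R_0$ divides its $H$-norm. So $L_x=\operatorname{colim}_\lambda R_\lambda$, where the $R_\lambda$ are the localizations of $R_0$ at nonzero elements of $R_0^H$. Fix an $L_x$-basis of $U$. For large $\lambda$ the matrix coefficients of the $H$-action lie in $R_\lambda$, and the $R_\lambda$-span $U_\lambda$ of the basis is $H$-stable; we use only such $\lambda$. Let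
\[
Z_\lambda=G\times_H\operatorname{Spec}R_\lambda\ \subset\ P_\lambda=G\times_H\operatorname{Spec}\mathrm{Sym}_{R_\lambda}U_\lambda ,
\]
an equivariant vector bundle with its zero section. The image of $Z_\lambda$ in $P_\lambda/G=\operatorname{Spec}(\mathrm{Sym}_{R_\lambda}U_\lambda)^H$ is the closed integral subscheme $C_\lambda\cong\operatorname{Spec}R_\lambda^H$. Its preimage in $P_\lambda$ is $Z_\lambda$ as a set. Let $y'$ be the generic point of $C_\lambda$. If $R_\mu=R_\lambda[1/f]$ with $f\in R_\lambda^H$, then $P_\mu/G$ is the open subscheme $f\ne0$ of $P_\lambda/G$, so $y'$ and $S:=(P_\lambda)_{y'}$ do not depend on $\lambda$. The local ring of $\operatorname{Spec}\mathrm{Sym}_{R_\lambda}U_\lambda$ at the generic point of the zero section is $P_0$, so Lemma~\ref{lem:linear} gives $X_y\cong S$ equivariantly over $k$, and $c(y')=c$. Since values on limits depend only on the limit, $E(X_y)=E(S)$.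

Let $O\subset S$ be the closed orbit, and put $E(P)=\operatorname{colim}_\lambda E(P_\lambda)$ and $E(P\setminus0)=\operatorname{colim}_\lambda E(P_\lambda\setminus Z_\lambda)$. That $S\setminus O$ is a limit of the required kind, so that $E(S\setminus O)$ is defined, is shown in the proof of (ii) below.

\begin{lemma}\label{lem:three}
\begin{enumerate}
\item[(i)] $\pi_{-c}E(P)=0$.
\item[(ii)] $\operatorname{fib}(E(P)\to E(P\setminus0))\to\operatorname{fib}(E(S)\to E(S\setminus O))$ is an equivalence.
\item[(iii)] $\pi_{-c}E(S\setminus O)=0$.
\end{enumerate}
\end{lemma}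

\begin{proof}
(i) Scalar multiplication $\mathbb A^1\times P_\lambda\to P_\lambda$ is an equivariant $\mathbb A^1$-homotopy from $P_\lambda\to Z_\lambda\to P_\lambda$ to the identity. As $E$ is $\mathbb A^1$-invariant,
\[
E(P)\simeq\operatorname{colim}_\lambda E(Z_\lambda)=E(G\times_H\operatorname{Spec}L_x).
\]
Here $G\times_H\operatorname{Spec}L_x=(Z_\lambda)_\eta$, where $\eta$ is the generic point of $Z_\lambda/G=\operatorname{Spec}R_\lambda^H$, and $c(\eta)=0$. Since $c\ge1$ and $E$ is codimension-bounded, $\pi_{-c}$ vanishes.

(ii) Consider pairs $(\lambda,Y)$ with $Y$ an affine \'etale neighborhood of $y'$ in $P_\lambda/G$. They form a cofiltered system, in which a map $(\mu,Y')\to(\lambda,Y)$ consists of an inclusion $R_\lambda\subset R_\mu$ and a map $Y'\to Y$ over $P_\mu/G\to P_\lambda/G$ preserving the chosen points; the limit of the $(P_\lambda)_Y$ is $S$. We first show that the pairs for which $Y\to P_\lambda/G$ is an isomorphism over $C_\lambda$ are cofinal. Given $(\lambda,Y)$, the map $Y\times_{P_\lambda/G}C_\lambda\to C_\lambda$ has a section over a nonempty open subset $D(f)$, $f\in R_\lambda^H$, through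 the chosen point. So over $D(f)$ it is the disjoint union of a copy of $D(f)$ and a closed rest. Replace $R_\lambda$ by $R_\lambda[1/f]$ and $Y$ by $Y[1/f]$. Then localize $Y$ at a function that is $1$ on the copy of $C_\lambda$ and $0$ on the rest. The resulting pair is as desired.

For such a pair, $P_\lambda\setminus Z_\lambda$ and $(P_\lambda)_Y$ form an equivariant Nisnevich square over $P_\lambda$, since the reduced scheme $Z_\lambda$ maps to $C_\lambda$. By excision
\[
\operatorname{fib}(E(P_\lambda)\to E(P_\lambda\setminus Z_\lambda))\simeq\operatorname{fib}(E((P_\lambda)_Y)\to E((P_\lambda)_Y\setminus Z_\lambda)).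
\]
Take the colimit over these pairs. On the left we get the colimit over $\lambda$, since every $\lambda$ occurs in a pair, for instance with $Y=P_\lambda/G$, and the indices $\lambda$ form a directed set.

On the right we get $\operatorname{fib}(E(S)\to E(S\setminus O))$, because $S\setminus O=\lim\,(P_\lambda)_{Y\setminus C_\lambda}$ with affine transition maps. Indeed, for a map $(\mu,Y')\to(\lambda,Y)$ the preimage of $C_\lambda$ in $Y'$ is the copy of $C_\mu$. So $Y'\setminus C_\mu\to Y\setminus C_\lambda$ is a base change of $Y'\to Y$, hence affine. And the preimage of $C_\lambda$ in $\operatorname{Spec}\mathcal O^h_{P_\lambda/G,y'}=\lim Y$ is $\lim C_\mu=\operatorname{Spec}L_0$, the closed point.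

(iii) Apply Lemma~\ref{lem:descent} with $F=E=L_{\mathrm{Nis}}E$, with one fixed $P_\lambda$ as $X$ (using only pairs whose first index is at least this $\lambda$), and with
\[
B=\lim\,(Y\setminus C_\mu)=\operatorname{Spec}\mathcal O^h_{P_\lambda/G,y'}\setminus\{\text{closed point}\}.
\]
This is noetherian of dimension at most $c-1$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:bounds}]
Let $e\in\pi_{-c}E(S)$. By Lemma~\ref{lem:three}(iii) it lifts to $\pi_{-c}\operatorname{fib}(E(S)\to E(S\setminus O))$, which by (ii) is $\pi_{-c}\operatorname{fib}(E(P)\to E(P\setminus0))$. So $e$ is the image of an element of $\pi_{-c}E(P)$ under $E(P)\to E(S)$, and $\pi_{-c}E(P)=0$ by (i). Hence $\pi_{-c}E(X_y)=\pi_{-c}E(S)=0$. Together with the general bound, for $k$ perfect the stalk of $\pi_{-i}LE$ at a point of codimension $c$ vanishes for all $i\ge\max(1,c)$.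

For $c\ge2$, Theorem~\ref{thm:unbounded} with $n=c-1$ gives, for $G=S_{c+1}$ and $\operatorname{char}k\nmid(c+1)!$, a Nisnevich locally connected presheaf $HN$ for which the stalk of $\pi_{-(c-1)}L\,HN$ at a point of codimension $c$ is nonzero. So the bound cannot be improved in general.
\end{proof}

Perfectness of $k$ enters twice: it provides the coefficient field in Lemma~\ref{lem:linear}, and it makes the models $R_\lambda$ smooth over $k$.

\begin{thebibliography}{9}

\bibitem{AHW} Asok, Hoyois, and Wendt, \emph{Affine representability I}.

\bibitem{EGA} \emph{EGA IV}.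

\bibitem{Edixhoven} Edixhoven, \emph{N\'eron models and tame ramification}.

\bibitem{SAG} Lurie, \emph{SAG}.

\bibitem{problem} \emph{Tensor-Triangular Geometry and Interactions}, \url{https://ems.press/content/serial-article-files/47480}.

\end{thebibliography}

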